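
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Exactly $k$-to-$1$ maps onto pseudo-solenoids are covering maps}


\begin{abstract}
We show that every exactly $k$-to-$1$ map of a $P$-adic pseudo-solenoid onto itself is a $k$-fold covering map. More generally, let $Y$ be a nondegenerate hereditarily indecomposable continuum none of whose proper subcontinua has a connected $r$-fold cover with $2\le r\le k$. Then every exactly $k$-to-$1$ map of a continuum onto $Y$ is a $k$-fold covering map. The idea is that, if two points of a fiber collided, the collision could be transported along a proper subcontinuum to a place where the fibers are uniformly separated. We also determine for which $k$ there are exactly $k$-to-$1$ maps of continua onto a given $P$-adic pseudo-solenoid, prove that such maps are unique up to a homeomorphism of the domain, and construct, for each $k\ge2$, an exactly $k$-to-$1$ map of a continuum onto a hereditarily indecomposable continuum that is not a covering map.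
\end{abstract}

\section{The question and the results}

Spaces are metric and maps are continuous. A \emph{continuum} is a nonempty compact connected space; a single point is allowed. Let $k\ge 1$. A map $f:X\to Y$ is \emph{exactly $k$-to-$1$} if $|f^{-1}(y)|=k$ for every $y\in Y$. It is a \emph{$k$-fold covering map} if every $y\in Y$ has an open neighborhood $U$ such that $f^{-1}(U)$ is the disjoint union of $k$ open sets, each mapped homeomorphically onto $U$. Both kinds of maps are onto, and a $k$-fold covering map is exactly $k$-to-$1$. When is the converse true?

Suppose that $X,Y$ are compact and $f$ is exactly $k$-to-$1$ but not a covering map. Then, as Lemma~\ref{lem:sheets} will show, there are distinct points $x_n,x_n'$ with $f(x_n)=f(x'_n)=y_n$ that converge to the same point $x$. The fiber over $y=f(x)$ again has $k$ points, but along a subsequence the fibers over $y_n$ converge to a set of at most $k-1$ of them. Two points have merged, and in compensation some point of $f^{-1}(y)$ has appeared out of nothing. This can happen in at least two ways.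

\begin{example}[A fold]\label{ex:fold}
Let $F:[0,3]\to\mathbb R$ be $F(\theta)=\theta$ for $\theta\le 2$ and $F(\theta)=4-\theta$ for $\theta\ge 2$. Since $F(3)=1$ and $F(0)=0$, the formula $f(\theta)=e^{2\pi iF(\theta)}$ defines a map from the circle $[0,3]/(0\sim 3)$ onto $S^1$. The fiber over $e^{2\pi iv}$, $0<v<1$, is $\{v,\,1+v,\,3-v\}$, and the fiber over $1$ is $\{0,1,2\}$. So $f$ is exactly $3$-to-$1$. It is not a covering map, because it folds at $\theta=0$ and $\theta=2$: when $v$ increases to $1$, two points merge at $\theta=2$, and the missing point of the fiber is supplied at $\theta=0$.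
\end{example}

\begin{example}[A spiral]\label{ex:spiral}
Let $k\ge 2$. For $s\ge0$ put
\[
\rho(s)=\Bigl(1+\tfrac1{1+s}\Bigr)e^{is}\in\mathbb C,\qquad
\rho_j(s)=\Bigl(\bigl(1+\tfrac1{1+s}\bigr)e^{is/k},\ \tfrac j{1+s}\Bigr)\in\mathbb C\times\mathbb R\quad(1\le j\le k),
\]
\[
Y_0=S^1\cup\rho([0,\infty)),\qquad X_0=(S^1\times\{0\})\cup\bigcup_{j=1}^k\rho_j([0,\infty)).
\]
Here $Y_0$ is a circle with one ray spiraling down to it, and $X_0$ is a circle with $k$ rays spiraling down to it; both are continua. The rays $\rho_j$ are injective and pairwise disjoint, because the first coordinate of $\rho_j(s)$ determines $s$ and then the second determines $j$. Define $f_0:X_0\to Y_0$ by $f_0(w,0)=w^k$ and $f_0(\rho_j(s))=\rho(s)$. This map is continuous: if $s_n\to\infty$ and $\rho_j(s_n)\to(w,0)$, then $e^{is_n/k}\to w$ and $\rho(s_n)\to w^k$. It is exactly $k$-to-$1$. It is not a covering map, because the $k$ points $\rho_1(s),\dots,\rho_k(s)$ over $\rho(s)$ have mutual distances tending to $0$ as $s\to\infty$.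
\end{example}

Both examples are unavailable in the spaces considered here. A continuum is \emph{hereditarily indecomposable}, or \emph{h.i.}, if any two of its intersecting subcontinua are comparable by inclusion. Equivalently, every subcontinuum is indecomposable, i.e.\ not the union of two proper subcontinua: if $A,B$ intersect and are incomparable, then $A\cup B$ is decomposable; and if $K=A\cup B$ with proper subcontinua $A,B$, then $A$ and $B$ intersect, as $K$ is connected, and are incomparable. A continuum $Y$ is \emph{circle-like} if for every $\varepsilon>0$ there is an \emph{$\varepsilon$-map} of $Y$ onto the circle, that is, a map all of whose fibers have diameter $<\varepsilon$. The \emph{pseudo-circle} is the h.i.\ planar circle-like continuum that separates the plane, and a \emph{pseudo-solenoid} is an h.i.\ nonplanar circle-like continuum. Given a sequence $P=(p_1,p_2,\dots)$ of primes, the \emph{$P$-adic pseudo-solenoid} $S_P$ is the inverse limit of a sequence $\{C_i,\tau_i\}$ in which every $C_i$ is a pseudo-circle and $\tau_i:C_{i+1}\to C_i$ is a $p_i$-fold covering map. Question~24 of \cite{problems} asks: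

\begin{quote}
If $S$ is a $P$-adic pseudo-solenoid, is every exactly $k$-to-$1$ map on $S$ a $k$-fold covering map?
\end{quote}

Here a map on $S$ is a map from $S$ onto $S$. The two examples suggest the answer. Over a short arc around the fold value $1$ of Example~\ref{ex:fold}, the piece of the preimage near $\theta=2$ covers only half of the arc; onto an h.i.\ continuum this cannot happen (Lemma~\ref{lem:cook}). Call an $r$-fold covering map from a continuum onto $K$ a \emph{connected $r$-fold cover of $K$}. In Example~\ref{ex:spiral} the merging takes place along a proper subcontinuum, the circle, over which the map is a connected $k$-fold cover. Proper subcontinua of $S_P$ are arc-like and have no nontrivial connected covers. So one expects the answer yes, and this is right.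

\begin{theorem}\label{thm:A}
Let $k\ge1$, let $X$ be a continuum, and let $Y$ be a nondegenerate h.i.\ continuum such that no proper subcontinuum of $Y$ has a connected $r$-fold cover with $2\le r\le k$. Then every exactly $k$-to-$1$ map of $X$ onto $Y$ is a $k$-fold covering map.
\end{theorem}

By Lemma~\ref{lem:tree}, the hypothesis on covers holds for all $k$ if all proper subcontinua of $Y$ are tree-like.

\begin{corollary}\label{cor:Q}
Every exactly $k$-to-$1$ map $S_P\to S_P$ is a $k$-fold covering map.
\end{corollary}

Two complements are not needed for the question. The first says which $k$ occur.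

\begin{theorem}\label{thm:B}
Let $P$ be a sequence of primes.
\begin{enumerate}
\item[(1)] An exactly $k$-to-$1$ map from some continuum onto $S_P$ exists if and only if $k$ is divisible by no prime that occurs infinitely often in $P$.
\item[(2)] If $f:X\to S_P$ is exactly $k$-to-$1$ with $X$ a continuum, then $X$ is homeomorphic to $S_P$. Any two such maps $f:X\to S_P$ and $f':X'\to S_P$ with the same $k$ satisfy $f'=f\circ h$ for some homeomorphism $h:X'\to X$.
\end{enumerate}
\end{theorem}

For example, exactly $k$-to-$1$ maps of continua onto $S_{(2,2,2,\dots)}$ exist for precisely the odd $k$. If every prime occurs infinitely often in $P$, only $k=1$ is possible; if every prime occurs exactly once, every $k$ is possible. The homeomorphism $X\cong S_P$ in (2) uses a classification theorem of Fearnley \cite{Fearnley}. The second complement says that Example~\ref{ex:spiral} can be made hereditarily indecomposable, so that the hypothesis of Theorem~\ref{thm:A} on proper subcontinua cannot be dropped.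

\begin{theorem}\label{thm:C}
For every $k\ge2$ there are an h.i.\ continuum $D$, a continuum $D'$, and an exactly $k$-to-$1$ map $D'\to D$ that is not a covering map.
\end{theorem}

Section~\ref{sec:idea} explains the mechanism for $k=2$. Sections~\ref{sec:tools}--\ref{sec:solenoid} prove Theorem~\ref{thm:A} and Corollary~\ref{cor:Q}, and Sections~\ref{sec:B} and~\ref{sec:C} prove the complements.

\section{The mechanism for two points}\label{sec:idea}

Let $f:X\to Y$ be an exactly $2$-to-$1$ map between continua, with $Y$ h.i.\ and nondegenerate, and let $g(y)>0$ be the distance between the two points of $f^{-1}(y)$. If $y_n\to y$, then along a subsequence the two points over $y_n$ converge to points over $y$, either to both or twice to the same one. So every limit value of $g(y_n)$ is $g(y)$ or $0$. If $0$ never occurs, $g$ is bounded below, and nearby fibers can be matched by proximity: $f$ is a covering map. The enemy is a \emph{collision}: $y_n\to y$ and $g(y_n)\to0$.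

\emph{Somewhere there is no collision.} The sets $\{g\ge\frac1m\}$ are closed, by the alternative just described, and they cover $Y$. By Baire's theorem one of them contains a nonempty open set $U$.

\emph{A collision can be transported.} Suppose that, for every proper subcontinuum $L$ of $Y$, the set $f^{-1}(L)$ splits into two components, each mapped bijectively onto $L$. Let a collision occur at $y$. Choose a proper subcontinuum $L$ that contains $y$ and a point $u\in U$. Because $Y$ is h.i., the subcontinua through a given point form a chain and are determined by their size. This will give proper subcontinua $L_n\ni y_n$ with $L_n\to L$, hence points $u_n\in L_n\cap U$ with $u_n\to u$. The two components $M_n,M_n'$ of $f^{-1}(L_n)$ contain the two colliding points over $y_n$, so their limits $M,M'$ have a common point over $y$. But the points of $M_n$ and $M'_n$ over $u_n$ stay at distance at least $\frac1m$, so $M\cup M'$ contains two points over $u$. Thus $M\cup M'$ is a connected subset of $f^{-1}(L)$ on which $f$ is not injective, contradicting the splitting of $f^{-1}(L)$. No collision is possible, and $f$ is a covering map.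

\emph{Why do proper subcontinua split?} If some do not, let $K$ be a minimal one that does not. All its proper subcontinua split, so the transport argument, run inside $K$, shows that $f$ is a covering map \emph{over} $K$. Since $f^{-1}(K)$ does not split, it is a connected $2$-fold cover of $K$. If proper subcontinua have no such covers, this is absurd.

In Example~\ref{ex:spiral} the transport is impossible. A subcontinuum $L$ of $Y_0$ that contains a point $y\in S^1$ and a point $\rho(s_0)$ contains $\rho(s)$ for every $s>s_0$, since otherwise $L\cap\rho([0,s))$ would be a nonempty proper clopen subset of $L$. Hence $L\supset S^1$, and $f_0^{-1}(L)$ contains the whole circle $S^1\times\{0\}$ and is connected.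

\section{Tools}\label{sec:tools}

\subsection{Subcontinua and hyperspaces}

We use the following standard facts; see \cite{NadlerCT,NadlerHS}. Let $C(Y)$ be the set of subcontinua of a continuum $Y$ with the Hausdorff metric. It is compact; in particular, limits of subcontinua are subcontinua.
\begin{itemize}
\item[(BB)] \emph{Boundary bumping.} Every component of a nonempty proper closed subset $H$ of a continuum meets the frontier of $H$.
\item[(Wh)] There is a \emph{Whitney map} $\mu:C(Y)\to[0,\infty)$: it is continuous, $\mu(A)<\mu(B)$ whenever $A\subsetneq B$, and $\mu(A)=0$ exactly when $A$ is a point. If $y\in K\in C(Y)$ and $K\ne\{y\}$, there is an \emph{order arc} in $C(K)$ from $\{y\}$ to $K$, that is, an arc in $C(K)$ with these ends that is linearly ordered by inclusion.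
\end{itemize}
A consequence of (BB) will be used twice:
\begin{itemize}
\item[(D)] \emph{If $K$ is a nondegenerate continuum, $y\in K$, and $U\subset K$ is nonempty and open in $K$, then some proper subcontinuum of $K$ contains $y$ and meets $U$.}
\end{itemize}
If $y\in U$ take $\{y\}$. Otherwise choose a nonempty open $U'$ with $\overline{U'}\subset U$ and let $L$ be the component of $y$ in $K\setminus U'$. By (BB), $L$ meets the frontier of $K\setminus U'$, which lies in $\overline{U'}\subset U$.

The next two lemmas are the places where hereditary indecomposability enters the proof of Theorem~\ref{thm:A}. The first excludes folds; the second provides the continua $L_n$ along which collisions are transported.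

\begin{lemma}[Cook]\label{lem:cook}
Let $f$ be a map of a continuum $X$ onto an h.i.\ continuum $Y$, and let $K\subset Y$ be a subcontinuum. Then every component $C$ of $f^{-1}(K)$ satisfies $f(C)=K$.
\end{lemma}

\begin{proof}
If $K=Y$, then $C=X$ and the claim is trivial. Let $K\ne Y$. Choose decreasing open sets $V_n\supset K$ with $\bigcap_n\overline{V_n}=K$ and $\overline{V_n}\ne Y$, and let $C_n$ be the component of $f^{-1}(\overline{V_n})$ containing $C$. The closed set $f^{-1}(\overline{V_n})$ is proper, and the open set $f^{-1}(V_n)$ misses its frontier. By (BB), $C_n\not\subset f^{-1}(V_n)$, so $f(C_n)\not\subset K$. But $f(C_n)$ meets $K$, and $Y$ is h.i.; hence $K\subset f(C_n)$. The decreasing intersection $\bigcap_nC_n$ is a continuum in $f^{-1}(K)$ that contains $C$, so it equals $C$. Therefore $f(C)=\bigcap_nf(C_n)\supset K$.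
\end{proof}

\begin{lemma}\label{lem:move}
Let $K$ be an h.i.\ continuum, $L\subsetneq K$ a subcontinuum, $y\in L$, and $y_n\to y$ in $K$. Then there are proper subcontinua $L_n$ of $K$ with $y_n\in L_n$ and $L_n\to L$.
\end{lemma}

\begin{proof}
Let $\mu$ be a Whitney map on $C(K)$. On an order arc from $\{y_n\}$ to $K$ the function $\mu$ takes every value between $0$ and $\mu(K)$, so there is a continuum $L_n\ni y_n$ with $\mu(L_n)=\mu(L)<\mu(K)$; it is proper. Let $L'$ be the limit of a convergent subsequence of $(L_n)$. Then $y\in L'$ and $\mu(L')=\mu(L)$. As $L$ and $L'$ both contain $y$, they are comparable, and strict monotonicity of $\mu$ gives $L'=L$. By compactness of $C(K)$, $L_n\to L$.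
\end{proof}

\subsection{Covering maps of compacta}

A set is called $\delta$-\emph{separated} if any two of its distinct points have distance at least $\delta$. The next lemma reduces the covering property to a metric statement about fibers. It also provides sheets that depend only on the metric, so that sheets over different sets are automatically compatible.

\begin{lemma}\label{lem:sheets}
Let $q:E\to K$ be an exactly $k$-to-$1$ map of compacta. Then $q$ is a $k$-fold covering map if and only if, for some $\delta>0$, all fibers are $\delta$-separated. In this case there is $\eta>0$ such that for every nonempty $U\subset K$ with $\operatorname{diam}U<\eta$ the relation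
\[
x\sim x'\iff d(x,x')<\delta/4
\]
on $q^{-1}(U)$ is an equivalence relation with exactly $k$ classes, the \emph{sheets over $U$}. Each sheet is open in $q^{-1}(U)$ and is mapped by $q$ homeomorphically onto $U$.
\end{lemma}

\begin{proof}
Let $q$ be a covering map. If no $\delta$ works, there are $x_n\ne x_n'$ with $q(x_n)=q(x_n')$ and, after passing to subsequences, a common limit $x$. This contradicts the injectivity of $q$ near $x$.

Conversely, let all fibers be $\delta$-separated.

(a) \emph{If $y_n\to y$ and $x\in q^{-1}(y)$, there are $x_n\in q^{-1}(y_n)$ with $x_n\to x$.} Every subsequence has a further subsequence along which the $k$ points of $q^{-1}(y_n)$ converge to $k$ points of $q^{-1}(y)$, distinct by $\delta$-separation. These are all the points of $q^{-1}(y)$, and $x$ is one of them. Hence $d(x,q^{-1}(y_n))\to0$.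

(b) \emph{There is $\eta>0$ such that, if $d(y,y')<\eta$ and $x\in q^{-1}(y)$, exactly one $x'\in q^{-1}(y')$ has $d(x,x')<\delta/4$.} There is at most one by $\delta$-separation. If existence fails for all $\eta$, there are $y_n,y_n'$ with $d(y_n,y_n')\to0$ and $x_n\in q^{-1}(y_n)$ with $d(x_n,q^{-1}(y_n'))\ge\delta/4$. Pass to a subsequence with $x_n\to x$; then $y_n,y_n'\to q(x)$. By (a) there are $x_n'\in q^{-1}(y_n')$ with $x_n'\to x$, so $d(x_n,x_n')\to0$, a contradiction.

Now let $U\ne\emptyset$ with $\operatorname{diam}U<\eta$. The relation $\sim$ is reflexive and symmetric. If $x\sim x'\sim x''$, then $d(x,x'')<\delta/2$. By (b) some $x'''$ over $q(x'')$ has $d(x,x''')<\delta/4$. Then $d(x''',x'')<\delta$, so $x'''=x''$ and $x\sim x''$. Thus $\sim$ is an equivalence relation. By (b) each class meets each fiber over $U$ exactly once, so there are $k$ classes. The class of $x$ is $\{x'\in q^{-1}(U):d(x,x')<\delta/4\}$, which is open in $q^{-1}(U)$.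

Let $A$ be the class of $x$; then $q|_A:A\to U$ is a continuous bijection. Let $y_n\to y$ in $U$, and let $a_n,a\in A$ lie over $y_n,y$. Every limit point $z$ of $(a_n)$ in $E$ lies over $y$ and satisfies $d(z,a)\le d(z,x)+d(x,a)<\delta$, so $z=a$. Hence $a_n\to a$, and the inverse of $q|_A$ is continuous. Taking $U$ open, we see that $q$ is a $k$-fold covering map.
\end{proof}

\begin{lemma}\label{lem:clopen}
Let $q:E\to K$ be a $k$-fold covering map of compacta with $K$ connected and nonempty. If $W\subset E$ is nonempty and clopen, then $q|_W:W\to K$ is an $r$-fold covering map for some $1\le r\le k$. Moreover, $E$ has at most $k$ components, and they are clopen.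
\end{lemma}

\begin{proof}
Let $y\in K$ have an open neighborhood $U$ such that $q^{-1}(U)$ is the disjoint union of open sets $V_1,\dots,V_k$ with homeomorphisms $q|_{V_i}:V_i\to U$, and let $s_i$ be their inverses. Since $W$ is clopen, $U'=\{u\in U:\ s_i(u)\in W\Leftrightarrow s_i(y)\in W\text{ for all }i\}$ is an open neighborhood of $y$. Over $U'$, the set $W$ consists of the sheets $s_i(U')$ with $s_i(y)\in W$. So $|W\cap q^{-1}(y)|$ is locally constant in $y$, hence equal to a constant $r$, and $q|_W$ is an $r$-fold covering map. As $W\ne\emptyset$, $r\ge1$.

In particular every nonempty clopen set meets every fiber. So a partition of $E$ into nonempty clopen sets has at most $k$ members. In a partition with the maximal number of members each member is connected, since it could otherwise be split. These members are the components of $E$.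
\end{proof}

A continuum $K$ is \emph{tree-like} if for every $\varepsilon>0$ it has a finite cover by nonempty open sets of diameter $<\varepsilon$ whose nerve is a tree. It is \emph{arc-like}, or \emph{chainable}, if the covers can be taken to be \emph{chains} $U_1,\dots,U_m$, meaning that $U_i\cap U_j\ne\emptyset$ exactly when $|i-j|\le1$. A point is arc-like, and arc-like continua are tree-like.

\begin{lemma}\label{lem:tree}
A tree-like continuum $K$ has no connected $r$-fold cover with $r\ge2$.
\end{lemma}

\begin{proof}
Let $q:E\to K$ be an $r$-fold covering map with $E$ compact, and take $\delta,\eta$ from Lemma~\ref{lem:sheets}. Let $\mathcal U$ be a finite cover of $K$ by nonempty open sets of diameter $<\eta/2$ whose nerve is a tree. Call distinct intersecting members adjacent. If $U,V\in\mathcal U$ are adjacent, then $\operatorname{diam}(U\cup V)<\eta$. Since $\sim$ depends only on the metric, each sheet over $U\cup V$ restricts to one sheet over $U$ and one over $V$. This gives a bijection between the sheets over $U$ and those over $V$. Start with the $r$ sheets over a root of the tree and transport them along its edges. We get an enumeration $A_U^1,\dots,A_U^r$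 of the sheets over each $U$ such that $A_U^a\cup A_V^a$ is a sheet over $U\cup V$ whenever $U,V$ are adjacent.

The sets $A^a=\bigcup_UA^a_U$ are nonempty and open, and they cover $E$. They are pairwise disjoint. Indeed, let $a\ne b$. Then $A_U^a\cap A_U^b=\emptyset$. If $U,V$ are adjacent, $A_U^a$ and $A_V^b$ lie in different sheets over $U\cup V$. If $U\cap V=\emptyset$, then $A_U^a\cap A_V^b=\emptyset$ as well. So if $E$ is connected, then $r=1$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $X,Y$ be as in Theorem~\ref{thm:A}, and let $f:X\to Y$ be exactly $k$-to-$1$. For a subcontinuum $K\subset Y$ let $n(K)$ be the number of components of $f^{-1}(K)$. By Lemma~\ref{lem:cook} each of them meets every fiber over $K$. Hence: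
\begin{itemize}
\item[(i)] $n(K)\le k$;
\item[(ii)] if $n(K)=k$, then every component of $f^{-1}(K)$ is mapped bijectively onto $K$;
\item[(iii)] $n(\{y\})=k$ for every $y\in Y$.
\end{itemize}
We say that $K$ \emph{splits} if $n(K)=k$. The following lemma is the transport argument; it uses no hypothesis on covers.

\begin{lemma}\label{lem:transport}
Let $K\subset Y$ be a nondegenerate subcontinuum all of whose proper subcontinua split. Then $f|_{f^{-1}(K)}:f^{-1}(K)\to K$ is a $k$-fold covering map.
\end{lemma}

\begin{proof}
For $m\ge1$ let $F_m$ be the set of all $y\in K$ for which $f^{-1}(y)$ is $\frac1m$-separated. It is closed: if $y_n\in F_m$ and $y_n\to y$, then along a subsequence the fibers over $y_n$ converge to $k$ points over $y$ that are $\frac1m$-separated, and these are all of $f^{-1}(y)$. Since fibers are finite, $K=\bigcup_mF_m$. By Baire's theorem some $F_m$ contains a nonempty set $U$ that is open in $K$. Fix such $m$ and $U$.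

\emph{Claim. Every $y\in K$ has a neighborhood in $K$ over which all fibers are $\delta_y$-separated, for some $\delta_y>0$.} Suppose that this fails for $y$. Then there are $y_n\to y$ in $K$ and points $x_n\ne x_n'$ of $f^{-1}(y_n)$ with a common limit $x\in f^{-1}(y)$. By (D) there is a proper subcontinuum $L$ of $K$ that contains $y$ and a point $u\in U$. By Lemma~\ref{lem:move} there are proper subcontinua $L_n$ of $K$ with $y_n\in L_n$ and $L_n\to L$. Choose $u_n\in L_n$ with $u_n\to u$; then $u_n\in U$ for large $n$.

Since $L_n$ splits, (ii) shows that $x_n,x_n'$ lie in different components $M_n,M_n'$ of $f^{-1}(L_n)$, and that there are $w_n\in M_n$ and $w_n'\in M_n'$ over $u_n$. For large $n$ the points $w_n,w_n'$ are distinct points of one fiber over $U\subset F_m$, so $d(w_n,w_n')\ge\frac1m$. Pass to a subsequence with $M_n\to M$, $M_n'\to M'$, $w_n\to w$ and $w_n'\to w'$. Then $M$ and $M'$ are continua in $f^{-1}(L)$, and both contain $x$. So $M\cup M'$ lies in one component $N$ of $f^{-1}(L)$. But $w\in M$ and $w'\in M'$ are distinct points of $N$ over $u$. This contradicts (ii), because the proper subcontinuum $L$ of $K$ splits. The claim is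 proved.

As $K$ is compact, finitely many of the neighborhoods cover it, so all fibers over $K$ are $\delta$-separated for one $\delta>0$. Lemma~\ref{lem:sheets} completes the proof.
\end{proof}

\begin{lemma}\label{lem:split}
Every proper subcontinuum of $Y$ splits.
\end{lemma}

\begin{proof}
Suppose that the family $\mathcal B$ of proper subcontinua $K$ with $n(K)<k$ is nonempty. We find a minimal element by Zorn's lemma. Let $\{K_\alpha\}\subset\mathcal B$ be a nonempty chain under inclusion; its intersection $K_\infty$ is a proper subcontinuum. If $n(K_\infty)=k$, write $f^{-1}(K_\infty)=B_1\sqcup\dots\sqcup B_k$, where the $B_i$ are the components, and take disjoint open sets $O_i\supset B_i$ in $X$. By compactness $f^{-1}(K_\alpha)\subset\bigcup_iO_i$ for some $\alpha$. Each $f^{-1}(K_\alpha)\cap O_i$ is clopen in $f^{-1}(K_\alpha)$ and contains $B_i\ne\emptyset$, so $n(K_\alpha)\ge k$, a contradiction. Hence $K_\infty\in\mathcal B$, and $\mathcal B$ has a minimal element $K$.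

By (iii), $K$ is nondegenerate. By minimality all proper subcontinua of $K$ split, so $f^{-1}(K)\to K$ is a $k$-fold covering map by Lemma~\ref{lem:transport}. By Lemma~\ref{lem:clopen} each component of $f^{-1}(K)$ is a connected $r$-fold cover of $K$ for some $1\le r\le k$. As $K$ is a proper subcontinuum of $Y$, the hypothesis of Theorem~\ref{thm:A} gives $r=1$ for each component. Since fibers have $k$ points, there are $k$ components, that is, $n(K)=k$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:split} all proper subcontinua of $Y$ split. Apply Lemma~\ref{lem:transport} with $K=Y$.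
\end{proof}

The hypothesis on covers was used once, for the minimal subcontinuum $K$, and it was needed only for proper subcontinua. The space $Y$ itself may well have nontrivial connected covers; Theorem~\ref{thm:B} shows that many pseudo-solenoids do. Hereditary indecomposability cannot be omitted: in Example~\ref{ex:fold} all proper subcontinua of the circle are arcs or points, and so have no nontrivial connected covers.

\section{Pseudo-solenoids}\label{sec:solenoid}

We use a simple observation several times:
\begin{itemize}
\item[(O)] \emph{If $h:Y\to Z$ is a map of compacta whose fibers all have diameter $<\varepsilon$, there is $\eta>0$ such that $\operatorname{diam}h^{-1}(B)<\varepsilon$ whenever $\operatorname{diam}B<\eta$.}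
\end{itemize}
Otherwise there are $x_n,x_n'\in Y$ with $d(h(x_n),h(x_n'))\to0$ and $\liminf d(x_n,x_n')\ge\varepsilon$; limits of $x_n$ and $x'_n$ along a subsequence lie in one fiber and have distance at least $\varepsilon$.

\begin{lemma}\label{lem:arclike}
Every proper subcontinuum of a circle-like continuum is arc-like.
\end{lemma}

\begin{proof}
Let $K\subsetneq Y$ be a subcontinuum of a circle-like continuum, $p\in Y\setminus K$, and $0<\varepsilon\le d(p,K)$. Take an $\varepsilon$-map $h$ of $Y$ onto the circle and $\eta$ from (O). Cover the circle by $r\ge4$ open arcs of diameter $<\eta$, each meeting only its two neighbors. Their preimages are open sets $U_0,\dots,U_{r-1}$ of diameter $<\varepsilon$ that cover $Y$, and only cyclically adjacent ones meet. Number them so that $p\in U_0$. Then $U_0\cap K=\emptyset$, so $K\subset U_1\cup\dots\cup U_{r-1}$, and among these sets $U_i\cap U_j=\emptyset$ for $|i-j|>1$. Suppose $K$ meets both $U_a$ and $U_b$, $a<b$, and let $a\le i<b$. Then $K\cap U_i\cap U_{i+1}\ne\emptyset$, since otherwise $K\cap(U_1\cup\dots\cup U_i)$ and $K\cap(U_{i+1}\cup\dots\cup U_{r-1})$ would be disjoint nonempty open subsets of $K$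 covering $K$. So the nonempty sets among the $K\cap U_i$ form a chain of sets of diameter $<\varepsilon$. As $\varepsilon$ can be arbitrarily small, $K$ is arc-like.
\end{proof}

\begin{lemma}\label{lem:SP}
$S_P$ is a nondegenerate h.i.\ circle-like continuum.
\end{lemma}

\begin{proof}
As an inverse limit of continua with surjective bonding maps, $S_P$ is a continuum and the projections $\pi_i:S_P\to C_i$ are surjective. Since the $C_i$ are nondegenerate, so is $S_P$.

Let $A,B$ be subcontinua of $S_P$ with $A\cap B\ne\emptyset$. For each $i$ the intersecting continua $\pi_i(A),\pi_i(B)$ are comparable, since $C_i$ is h.i. So one of the inclusions, say $\pi_i(A)\subset\pi_i(B)$, holds for infinitely many $i$. Applying bonding maps, we see that it holds for all $i$. Hence $A=\varprojlim\pi_i(A)\subset\varprojlim\pi_i(B)=B$, and $S_P$ is h.i.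

Let $\varepsilon>0$. Two points with the same $i$-th coordinate have the same coordinates up to $i$, so for large $i$ all fibers of $\pi_i$ have diameter $<\varepsilon$. Fix such an $i$ and take $\eta$ from (O) for $h=\pi_i$. The composition of $\pi_i$ with an $\eta$-map of $C_i$ onto the circle is an $\varepsilon$-map. So $S_P$ is circle-like.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:Q}]
By Lemmas~\ref{lem:SP}, \ref{lem:arclike} and \ref{lem:tree}, $Y=S_P$ satisfies the hypotheses of Theorem~\ref{thm:A} for every $k$. Apply Theorem~\ref{thm:A} with $X=S_P$.
\end{proof}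

\begin{remark}\label{rem:all}
The argument uses only that $Y$ is nondegenerate, h.i.\ and circle-like. So every exactly $k$-to-$1$ map of a continuum onto $S_P$, onto the pseudo-circle or onto any pseudo-solenoid is a $k$-fold covering map.
\end{remark}

\section{Which covers exist: proof of Theorem~\ref{thm:B}}\label{sec:B}

By Theorem~\ref{thm:A} we have to find the connected $k$-fold covers of $S_P$. All connected $k$-fold covers of a circle-like continuum are obtained by extracting a $k$-th root of a map to the circle (Lemma~\ref{lem:circlecover}). Whether such a root cover is connected is a divisibility question in first cohomology (Lemma~\ref{lem:divisible}).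

\subsection{Root covers}

For a compactum $S$ let $H^1(S)=[S,S^1]$ be the group of homotopy classes of maps to the circle under pointwise multiplication, written additively. By Bruschlinsky's theorem it is the \v{C}ech cohomology group $H^1(S;\mathbb Z)$. We use that two maps $\varphi,\varphi':S\to S^1$ are homotopic if and only if $\varphi'=\varphi e^{ir}$ for some $r:S\to\mathbb R$; that $H^1(\varprojlim S_n)=\varinjlim H^1(S_n)$; and that $H^1(S^1)\cong\mathbb Z$, a map of degree $d$ inducing multiplication by $d$. For $\varphi:S\to S^1$ and $k\ge1$ put
\[
X_\varphi=\{(y,z)\in S\times S^1:\ \varphi(y)=z^k\}.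
\]
The projection $X_\varphi\to S$ is exactly $k$-to-$1$ with uniformly separated fibers, so it is a $k$-fold covering map by Lemma~\ref{lem:sheets}. If $\varphi'=\varphi e^{ir}$, then $(y,z)\mapsto(y,ze^{ir(y)/k})$ is an isomorphism $X_\varphi\cong X_{\varphi'}$ of covers of $S$. So, up to isomorphism, the cover depends only on $[\varphi]\in H^1(S)$.

For $S=S^1$ and $\varphi(w)=w^d$, the set $X_\varphi=\{w^d=z^k\}$ in the torus is connected if and only if $\gcd(d,k)=1$. This is a special case of the following lemma.

\begin{lemma}\label{lem:divisible}
Let $S$ be a continuum. Then $X_\varphi$ is connected if and only if $[\varphi]$ is not divisible in $H^1(S)$ by any prime $p\mid k$.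
\end{lemma}

\begin{proof}
Let $[\varphi]=p[\psi]$ with a prime $p\mid k$. Then $\varphi=\psi^pe^{ir}$ for some $r$, and replacing $\psi$ by $\psi e^{ir/p}$ we may assume $\varphi=\psi^p$. On $X_\varphi$ the function $z^{k/p}/\psi(y)$ has $p$-th power $z^k/\varphi(y)=1$, so its values are $p$-th roots of unity. It takes all of them, since replacing $z$ by $\zeta z$ with $\zeta$ a primitive $k$-th root of unity multiplies it by the primitive $p$-th root of unity $\zeta^{k/p}$. So $X_\varphi$ is disconnected.

Conversely, let $X_\varphi$ be disconnected. By Lemma~\ref{lem:clopen} it has finitely many components, and each is mapped onto $S$. The group of $k$-th roots of unity acts on $X_\varphi$ by $\zeta\cdot(y,z)=(y,\zeta z)$, transitively on each fiber. As every component meets every fiber, the group permutes the components transitively. Let $C$ be a component and $H$ its stabilizer. The index of $H$ is the number of components, so it exceeds $1$. Let $p$ be a prime dividing it. Then $p\mid k$, and $|H|$ divides $k/p$, so $H\subset\{\zeta:\zeta^{k/p}=1\}$. If two points of $C$ in one fiber differ by $\zeta$, then $\zeta C$ meets $C$, so $\zeta\in H$. Hence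 $z^{k/p}|_C$ is constant on the fibers of the closed surjection $C\to S$, and it descends to a continuous $\psi:S\to S^1$. It satisfies $\psi^p=\varphi$, so $[\varphi]$ is divisible by $p$.
\end{proof}

\begin{lemma}\label{lem:circlecover}
Let $S$ be circle-like and let $q:X\to S$ be a connected $k$-fold cover. Then $q$ is isomorphic to $X_\varphi\to S$ for some $\varphi:S\to S^1$. Moreover, $X$ is circle-like, and there is an isomorphism $H^1(X)\cong H^1(S)$ under which $q^*:H^1(S)\to H^1(X)$ is multiplication by $k$.
\end{lemma}

\begin{proof}
By Marde\v{s}i\'c and Segal \cite{MS}, $S=\varprojlim(S^1_m,g_m)$ with circles $S^1_m$ and surjective bonding maps $g_m:S^1_{m+1}\to S^1_m$. Let $\pi_m:S\to S_m^1$ be the projections, and let $\eta$ be as in Lemma~\ref{lem:sheets} for $q$. The idea is that, if $\pi_n$ has small fibers, the sheets of $q$ can be followed once around the circle $S_n^1$. As $X$ is connected, this permutes them cyclically, just as in the $k$-fold cover of a circle, so a $k$-th root of $\pi_n\circ q$ can be read off.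

\emph{Sheets around the circle.} Choose $n$ such that the fibers of $\pi_n$ have diameter $<\eta$, let $\varepsilon\in(0,\frac12)$ and $r\ge4$, and for $0\le j\le r-1$ put
\[
J_j=\Bigl(\tfrac{j-\varepsilon}r,\tfrac{j+1+\varepsilon}r\Bigr),\qquad I_j=\{e^{2\pi is}:s\in J_j\},\qquad U_j=\pi_n^{-1}(I_j).
\]
By (O), if $r$ is large, $\operatorname{diam}(U_j\cup U_{j+1})<\eta$ for all $j$ (indices mod $r$). Only cyclically adjacent sets $U_j$ meet, and these do meet. As in the proof of Lemma~\ref{lem:tree}, sheets over neighboring $U_j$ correspond to each other. Let $A_0^a$, $a\in\mathbb Z/k$, be the sheets over $U_0$. For $0\le j\le r-2$ let $A^a_{j+1}$ be the sheet over $U_{j+1}$ such that $A_j^a\cup A_{j+1}^a$ is a sheet over $U_j\cup U_{j+1}$. Finally, let $\sigma$ be the permutation of $\mathbb Z/k$ such that $A_{r-1}^a\cup A_0^{\sigma(a)}$ is a sheet over $U_{r-1}\cup U_0$. The only nonempty intersections of two different sets $A_j^a$ are of the form $A_j^a\cap A_{j+1}^a$ with $j\le r-2$ and $A_{r-1}^a\cap A_0^{\sigma(a)}$. So if $\Omega$ were a proper nonempty $\sigma$-invariant set, $\bigcup_{j,\,a\in\Omega}A_j^a$ and $\bigcup_{j,\,a\notin\Omega}A_j^a$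 would be disjoint nonempty open sets covering $X$, contradicting connectedness. So $\sigma$ is a $k$-cycle, and we relabel so that $\sigma(a)=a+1$.

\emph{The root.} For $x\in A_j^a$ put $z(x)=e^{2\pi i(s+a)/k}$, where $s\in J_j$ is the parameter with $e^{2\pi is}=\pi_n(q(x))$. It is unique because $J_j$ has length less than $1$. We check that $z$ is well defined. On $A_j^a\cap A_{j+1}^a$ with $j\le r-2$ the two parameters differ by an integer and lie in $J_j\cup J_{j+1}$, an interval of length $\frac{2+2\varepsilon}r<1$, so they coincide. On $A_{r-1}^a\cap A_0^{a+1}$ the parameters $s\in J_{r-1}$ and $s'\in J_0$ satisfy $0<\frac{r-2-2\varepsilon}r<s-s'<1+\frac{2\varepsilon}r<2$. So $s'=s-1$, and $s'+(a+1)=s+a$. Thus $z:X\to S^1$ is well defined, and it is continuous because it is continuous on each of the open sets $A_j^a$. Moreover $z^k=\pi_n\circ q$, and $z$ is injective on the fibers of $q$, because the points over $y\in U_j$ have the same $s$ and different $a\in\mathbb Z/k$. Hence $x\mapsto(q(x),z(x))$ is a bijection of compacta $X\to X_\varphi$ with $\varphi=\pi_n$, and so an isomorphism of covers.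

\emph{Cohomology.} Let $g_{nm}:S_m^1\to S_n^1$ be the composed bonding maps. Then $X_\varphi=\varprojlim_{m\ge n}X_m$, where
\[
X_m=\{(w,z)\in S_m^1\times S^1:\ g_{nm}(w)=z^k\}
\]
and $X_{m+1}\to X_m$ is $(w,z)\mapsto(g_m(w),z)$. The map $X_\varphi\to X_m$, $(y,z)\mapsto(\pi_m(y),z)$, is surjective because $\pi_m$ is. So $X_m$ is connected. Being a connected $k$-fold cover of a circle, it is a circle. The projections $X_\varphi\to X_m$ are thus maps onto circles, and their fibers are arbitrarily small for large $m$; so $X$ is circle-like. Orient $X_m$ so that $X_m\to S_m^1$ has degree $k$. Let $d_m$ and $d_m'$ be the degrees of $S_{m+1}^1\to S_m^1$ and $X_{m+1}\to X_m$. The commutative square of these maps gives $kd_m'=d_mk$, so $d_m'=d_m$. In the limit $H^1(X)\cong\varinjlim(\mathbb Z,d_m)\cong H^1(S)$, and $q^*$ is multiplication by $k$ at each stage, hence in the limit.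
\end{proof}

\subsection{The cohomology of $S_P$}

The group $H^1(C_i)$ is a direct limit of groups $\mathbb Z$, because the circle-like continuum $C_i$ is an inverse limit of circles \cite{MS}; so it has rank at most $1$. By Alexander duality it is isomorphic to the reduced zeroth homology of the complement of $C_i$ in $S^2$, so it is free, and it is nonzero because $C_i$ separates the plane. Hence $H^1(C_i)\cong\mathbb Z$. By Lemma~\ref{lem:circlecover} applied to $\tau_i$, the map $\tau_i^*:H^1(C_i)\to H^1(C_{i+1})$ is multiplication by $\pm p_i$ as a map $\mathbb Z\to\mathbb Z$. Choosing generators one after the other, we may take all signs positive. Therefore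
\[
H^1(S_P)\cong G_P:=\Bigl\{\tfrac m{p_1\cdots p_n}:\ m\in\mathbb Z,\ n\ge0\Bigr\}\subset\mathbb Q .
\]

If a prime $p$ occurs infinitely often in $P$, then $G_P$ is $p$-divisible: given $\frac m{p_1\cdots p_n}$, choose $l>n$ with $p_l=p$; then $\frac m{p_1\cdots p_n}=p\cdot\frac{mp_{n+1}\cdots p_{l-1}}{p_1\cdots p_l}$. If no prime factor of $k$ occurs infinitely often, we have the following.

\begin{lemma}\label{lem:GP}
Suppose that no prime factor of $k$ occurs infinitely often in $P$. Then there is $e\in G_P$ that is not divisible in $G_P$ by any prime $p\mid k$. Moreover, if $g,g'\in G_P$ are not divisible by any prime $p\mid k$, then $g'=ug+kh$ for some $h\in G_P$ and some integer $u$ with $\gcd(u,k)=1$.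
\end{lemma}

\begin{proof}
Choose $N$ with $p_i\nmid k$ for all $i>N$, and let $e=\frac1{p_1\cdots p_N}$. If $e=p\cdot\frac m{p_1\cdots p_n}$ with a prime $p\mid k$, where we may take $n\ge N$, then $mp=p_{N+1}\cdots p_n$. So $p$ is one of $p_{N+1},\dots,p_n$, which is impossible.

Next, every $g\in G_P$ has the form $g=ve+kh_1$ with $v\in\mathbb Z$, $h_1\in G_P$. Indeed, write $g=\frac m{p_1\cdots p_n}$ with $n\ge N$ and put $Q=p_{N+1}\cdots p_n$. Then $Qg=me$, and $\gcd(Q,k)=1$, so $aQ+bk=1$ for some integers $a,b$, and $g=aQg+bkg=ame+k(bg)$. If a prime $p$ divides $v$ and $k$, then $g$ is divisible by $p$. So for $g$ as in the second statement, $\gcd(v,k)=1$. Likewise $g'=v'e+kh_1'$ with $\gcd(v',k)=1$. Let $vt=1+kc$ with integers $t,c$; then $\gcd(t,k)=1$. We have $tg=vte+kth_1=e+k(ce+th_1)$, so $e\in tg+kG_P$ and $g'\in v'tg+kG_P$. Put $u=v't$; then $\gcd(u,k)=1$.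
\end{proof}

\subsection{Covers are hereditarily indecomposable}

To identify $X$ with $S_P$ in Theorem~\ref{thm:B}(2) we need that hereditary indecomposability passes from $Y$ up to $X$.

\begin{lemma}\label{lem:hi}
Let $X,Y$ be as in Theorem~\ref{thm:A}, and suppose that there is an exactly $k$-to-$1$ map $f$ of $X$ onto $Y$. Then $X$ is h.i.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:split} all proper subcontinua of $Y$ split, and by Theorem~\ref{thm:A} and Lemma~\ref{lem:sheets} all fibers are $\delta$-separated for some $\delta>0$. The main point is the following.

\emph{Claim. If $M\subset X$ is a subcontinuum with $f(M)=Y$, then $M=X$.} We show that $M$ meets all fibers in the same number of points and conclude that $M$ is open. Put $N(y)=|M\cap f^{-1}(y)|\ge1$. Let $L\subsetneq Y$ be a subcontinuum and $x\in M\cap f^{-1}(L)$. By Lemma~\ref{lem:cook} for $f|_M$, the component of $M\cap f^{-1}(L)$ containing $x$ is mapped onto $L$. It lies in the component of $f^{-1}(L)$ containing $x$, on which $f$ is injective with image $L$; so the two coincide. Thus $M\cap f^{-1}(L)$ is a union of components of $f^{-1}(L)$, each meeting every fiber over $L$ exactly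 once. Hence $N$ is constant on $L$.

Let $j=\max N$, attained at $y$. By (D) every nonempty open set in $Y$ meets a proper subcontinuum containing $y$, and $N=j$ on this subcontinuum; so $\{N\ge j\}$ is dense. It is closed: if $y_n\to y'$ and $M$ contains $j$ points over each $y_n$, then along a subsequence they converge to $j$ points of $M$ over $y'$, distinct by $\delta$-separation. So $N\equiv j$.

Now $M$ is open. Otherwise there are $x_n\in X\setminus M$ converging to some $x\in M$. Along a subsequence the $j$ points of $M$ over $f(x_n)$ converge to $j$ distinct points of $M$ over $f(x)$. These are all the points of $M$ over $f(x)$, so for one choice of $m_n\in M\cap f^{-1}(f(x_n))$ we have $m_n\to x$. As also $x_n\to x$, and $m_n,x_n$ lie in one fiber, $\delta$-separation gives $m_n=x_n$ eventually. So $x_n\in M$, a contradiction. Since $X$ is connected and $M$ is closed, open and nonempty, $M=X$. The claim is proved.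

So a proper subcontinuum $M$ of $X$ has proper image. It lies in one component of $f^{-1}(f(M))$, on which $f$ is injective, so $M$ is homeomorphic to $f(M)\subset Y$ and is h.i. If $X=A\cup B$ with proper subcontinua $A,B$, then $Y=f(A)\cup f(B)$ is the union of two proper subcontinua, although $Y$ is indecomposable. So $X$ is indecomposable, and so are all its subcontinua.
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Let $f:X\to S_P$ be exactly $k$-to-$1$ with $X$ a continuum. By Remark~\ref{rem:all} it is a connected $k$-fold cover, so by Lemma~\ref{lem:circlecover} it is isomorphic to $X_\varphi\to S_P$ for some $\varphi$. By Lemma~\ref{lem:divisible}, $[\varphi]\in G_P$ is not divisible by any prime $p\mid k$. As $G_P$ is $p$-divisible for primes $p$ that occur infinitely often in $P$, no such prime divides $k$.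

Conversely, suppose that no prime factor of $k$ occurs infinitely often. Take $e$ from Lemma~\ref{lem:GP} and $\varphi:S_P\to S^1$ with $[\varphi]=e$. By Lemma~\ref{lem:divisible}, $X_\varphi$ is a continuum, and it is mapped exactly $k$-to-$1$ onto $S_P$.

(2) The continuum $X$ is h.i.\ by Lemma~\ref{lem:hi}. By Lemma~\ref{lem:circlecover} it is circle-like with $H^1(X)\cong H^1(S_P)\ne0$. Chainable continua are inverse limits of arcs and have $H^1=0$, so neither $X$ nor $S_P$ is chainable. By Fearnley's classification \cite{Fearnley}, non-chainable h.i.\ circle-like continua with isomorphic first \v{C}ech cohomology are homeomorphic. Hence $X\cong S_P$.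

For the uniqueness, write the two covers $f,f'$ as $X_\varphi$ and $X_{\varphi'}$. By (1) no prime factor of $k$ occurs infinitely often in $P$, and by Lemma~\ref{lem:divisible} neither $[\varphi]$ nor $[\varphi']$ is divisible by a prime factor of $k$. So Lemma~\ref{lem:GP} gives $[\varphi']=u[\varphi]+k[\psi]$ with $\gcd(u,k)=1$ and some $\psi:S_P\to S^1$. Changing $\varphi'$ within its homotopy class, we may assume $\varphi'=\varphi^u\psi^k$. If $z^k=\varphi(y)$, then $(z^u\psi(y))^k=\varphi'(y)$. So $(y,z)\mapsto(y,z^u\psi(y))$ maps $X_\varphi$ to $X_{\varphi'}$ over $S_P$. It is bijective on each fiber, because $\zeta\mapsto\zeta^u$ permutes the $k$-th roots of unity. So it is a homeomorphism that commutes with the projections, and its inverse gives the desired $h:X'\to X$.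
\end{proof}

\section{Why covers of proper subcontinua matter: proof of Theorem~\ref{thm:C}}\label{sec:C}

Fix $k\ge2$, let $I=[0,1]$, and let $f_0:X_0\to Y_0$ be the map of Example~\ref{ex:spiral}. The space $Y_0$ is not h.i. We thicken it to $Y_0\times I$ and cut out of this product an h.i.\ continuum $D$ that runs along the spiral and accumulates on the annulus over the limit circle. The points over the spiral then merge as in Example~\ref{ex:spiral}. What has to be checked is that $D$ still winds around the annulus, so that the preimage of $D$ is connected.

Put
\[
Z=Y_0\times I,\qquad A=S^1\times I\subset Z,\qquad f=f_0\times\mathrm{id}:X_0\times I\to Z .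
\]
The map $f$ is exactly $k$-to-$1$. By Krasinkiewicz \cite{Krasinkiewicz} and Levin \cite{Levin}, for a compactum $Z$ the maps $Z\to I$ all of whose fibers have only h.i.\ components are dense in the space $C(Z,I)$ of maps. Choose such a map $u$ with $|u(y,t)-t|<\frac14$, and let $F=u^{-1}(\frac12)$.

\subsection{The continuum $D$}

Let $n\ge1$. Identify $R_n=\rho([0,n])\times I$ with $[0,n]\times I$ by $(\rho(s),t)\leftrightarrow(s,t)$.

\emph{Some component $J_n$ of $F\cap R_n$ meets both the left side $\{\rho(0)\}\times I$ and the right side $\{\rho(n)\}\times I$.} Suppose not. In a compactum the component of a point is the intersection of the clopen sets containing the point. So, by compactness of the right side, each point of $F$ on the left side lies in a clopen subset of $F\cap R_n$ that misses the right side. Finitely many of these clopen sets cover the part of $F$ on the left side. Let $F_1$ be their union and $F_2=(F\cap R_n)\setminus F_1$. Then $F_1,F_2$ are disjoint closed sets, $F_1$ misses the right side, and $F_2$ misses the left side. By Tietze's theorem there is $w:R_n\to[-1,1]$ with $w=-1$ on $F_1$ and the left side, and $w=1$ on $F_2$ and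 the right side. On $R_n$ the function $v=u-\frac12$ is negative for $t=0$ and positive for $t=1$. By the Poincar\'e--Miranda theorem $v$ and $w$ have a common zero. But the zeros of $v$ in $R_n$ form the set $F_1\cup F_2$, on which $w=\pm1$, a contradiction.

Since $|\rho(n)|\to1$, the limit of a convergent subsequence of $(J_n)$ is a continuum in $F$ that meets $\{\rho(0)\}\times I$ and $A$. Let $D$ be the component of $F$ containing it. Then $D$ is an h.i.\ continuum. Put
\[
D'=f^{-1}(D),\qquad K=D\cap A .
\]
So $K\ne\emptyset$, $D$ meets $\{\rho(0)\}\times I$, and $f|_{D'}:D'\to D$ is exactly $k$-to-$1$. We show that $D'$ is connected and that $f|_{D'}$ is not a covering map.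

\subsection{Components of $K$ wind around the annulus}

\begin{lemma}\label{lem:wind}
For each component $Q$ of $K$ the map $\theta:Q\to S^1$, $\theta(w,t)=w$, is not null-homotopic.
\end{lemma}

\begin{proof}
Suppose $\theta=e^{i\phi}$ with $\phi:Q\to\mathbb R$. Since $Q$ is compact, $\phi$ is bounded; let $T>0$ exceed its oscillation $\max\phi-\min\phi$. The idea is that $D$ reaches $Q$ along the spiral, so that it contains pieces close to $Q$ along which the angle grows by $T$.

For $m\ge1$ let $Z_m=(\rho([m,\infty))\times I)\cup A$, a closed subset of $Z$, and let $Q_m$ be the component of $D\cap Z_m$ containing $Q$. The $Q_m$ decrease, and $\bigcap_mQ_m$ is a continuum in $D\cap A=K$ containing $Q$; so $\bigcap_mQ_m=Q$. As $D$ meets $\{\rho(0)\}\times I$, $D\not\subset Z_m$. The set $Z_m\setminus(\{\rho(m)\}\times I)$ is open in $Z$, so the frontier of $D\cap Z_m$ in $D$ lies in $\{\rho(m)\}\times I$, and (BB) gives a point $p\in Q_m\cap(\{\rho(m)\}\times I)$.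

Let $P_m$ be the component of $p$ in the closed set $Q_m\cap(\rho([m,m+T])\times I)$. This set is a proper subset of $Q_m$, because $Q\subset Q_m\cap A$. Since $\rho([m,m+T))\times I$ is open in $Z_m$, the frontier of the set in $Q_m$ lies in $\{\rho(m+T)\}\times I$. So by (BB) $P_m$ meets $\{\rho(m+T)\}\times I$. Therefore
\[
\hat P_m=\{(a,t)\in[0,T]\times I:\ (\rho(m+a),t)\in P_m\}
\]
is a continuum that meets $\{0\}\times I$ and $\{T\}\times I$. Pass to a subsequence along which $\hat P_m\to\hat P$ and $e^{im}\to e^{ic}$. Then $\hat P$ is a continuum that meets $\{0\}\times I$ and $\{T\}\times I$. Let $g(a,t)=(e^{i(c+a)},t)$. If $(a,t)\in\hat P$ is the limit of $(a_m,t_m)\in\hat P_m$, then $g(a,t)$ is the limit of $(\rho(m+a_m),t_m)\in P_m\subset Q_m$. As the $Q_m$ are closed and decreasing, $g(a,t)\in\bigcap_mQ_m=Q$. So $g$ maps $\hat P$ into $Q$, and on $\hat P$ we have $e^{i\phi(g(a,t))}=e^{i(c+a)}$. Hence the function $\phi(g(a,t))-c-a$ has values in $2\pi\mathbb Z$ on the connected set $\hat P$ and is constant there. But $a$ takes the values $0$ and $T$ on $\hat P$, so $\phi$ takes two values that differ by $T$, a contradiction.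
\end{proof}

\begin{lemma}\label{lem:Qconn}
For each component $Q$ of $K$ the set $f^{-1}(Q)$ is connected.
\end{lemma}

\begin{proof}
Embed $A$ in $\mathbb C\setminus\{0\}$ by $(w,t)\mapsto(1+t)w$; then $\theta$ becomes the map $z\mapsto z/|z|$. If $0$ were in the unbounded component of $\mathbb C\setminus Q$, we could move $0$ along a path $\gamma$ in $\mathbb C\setminus Q$ to a point far away from $Q$. The maps $(z-\gamma)/|z-\gamma|$ give a homotopy of $\theta$ to a map that is not onto $S^1$ and hence null-homotopic, contradicting Lemma~\ref{lem:wind}. So $0$ lies in a bounded component. By Eilenberg's theorem, $H^1(Q)$ is free abelian with a basis consisting of the classes of $(z-a)/|z-a|$, where one point $a$ is chosen in each bounded component of $\mathbb C\setminus Q$. We may choose $a=0$ in its component. So $[\theta]$ is a member of a basis and is not divisible by any prime. Over $A$ the map $f$ is $(w,0,t)\mapsto(w^k,t)$, so $f^{-1}(Q)$ is homeomorphic to $\{(y,w)\in Q\times S^1:\theta(y)=w^k\}$. This is the root cover of $Q$ for $\varphi=\theta$, and it is connected by Lemma~\ref{lem:divisible}.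
\end{proof}

In particular $Q$ is a proper subcontinuum of $D$ with a connected $k$-fold cover, so $D$ violates the hypothesis of Theorem~\ref{thm:A}, as it must.

\subsection{End of the proof}

\emph{$D'$ is connected.} Let $D'=B\sqcup B^*$ with $B,B^*$ closed. By Lemma~\ref{lem:Qconn} each $f^{-1}(Q)$ lies in $B$ or in $B^*$. So over every point of $K$ the fiber of $f$ lies entirely in $B$ or entirely in $B^*$. For $y=(\rho(s),t)\in D\setminus K$ let $\chi_j(y)=1$ if $(\rho_j(s),t)\in B$, and $\chi_j(y)=0$ otherwise. The functions $\chi_1,\dots,\chi_k$ are locally constant on $D\setminus K$, because $(\rho(s),t)\mapsto(\rho_j(s),t)$ is continuous there and $B$ is clopen in $D'$. Let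
\[
E=\{y\in D\setminus K:\ \chi_1(y),\dots,\chi_k(y)\text{ are not all equal}\}.
\]
It is clopen in the open subset $D\setminus K$ of $D$. It has no limit points in $K$: if $y_n\in D\setminus K$ and $y_n\to y\in K$, then all limit points of points in $f^{-1}(y_n)$ lie in $f^{-1}(y)$, which lies entirely in one of the closed sets $B,B^*$ and misses the other; so for large $n$ all $\chi_j(y_n)$ are equal. Hence $E$ is clopen in $D$. It misses $K\ne\emptyset$, and $D$ is connected, so $E=\emptyset$. Therefore $B$ and $B^*$ are unions of full fibers, and $f(B),f(B^*)$ are disjoint closed sets covering $D$. One of them is empty, so $B$ or $B^*$ is empty. Thus $D'$ is a continuum.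

\emph{$f|_{D'}$ is not a covering map.} The set $K$ is closed and nonempty in the connected space $D$, and $K\ne D$, because $D$ meets $\{\rho(0)\}\times I$. So $K$ is not open in $D$, and there are $y_n=(\rho(s_n),t_n)\in D\setminus K$ converging to some $y\in K$. Then $s_n\to\infty$, and the $k\ge2$ distinct points $(\rho_j(s_n),t_n)$ of $f^{-1}(y_n)$ have mutual distances at most $\frac k{1+s_n}\to0$. Along a subsequence they all converge to one point $x\in f^{-1}(y)$. So $f|_{D'}$ is not injective on any neighborhood of $x$ and is not a covering map. This proves Theorem~\ref{thm:C}. \qed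

\begin{thebibliography}{9}

\bibitem{Fearnley}
Fearnley, \emph{Classification of all hereditarily indecomposable circularly chainable continua}, Trans. Amer. Math. Soc. 168 (1972).

\bibitem{Krasinkiewicz}
Krasinkiewicz, Bull. Polish Acad. Sci. Math. 44 (1996).

\bibitem{Levin}
Levin, Fund. Math. 151 (1996).

\bibitem{MS}
Marde\v{s}i\'c and Segal, Trans. Amer. Math. Soc. 109 (1963).

\bibitem{NadlerCT}
Nadler, \emph{Continuum Theory}.

\bibitem{NadlerHS}
Nadler, \emph{Hyperspaces of Sets}.

\bibitem{problems}
\emph{Problems in Continuum Theory}, \url{https://www.mat.univie.ac.at/~bruin/papers/tp52020.pdf}.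

\end{thebibliography}

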